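
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The smallest and the largest degree of a 3-critical graph}


\begin{abstract}
A graph is 3-critical if its domination number is $3$ and drops whenever a missing edge is
added. A conjecture states that the degree sequence $d_1\le\dots\le d_n$ of such a graph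
satisfies $d_{i+1}+d_{n-i}\ge n-3$ for $0\le i\le[n/2]$. We disprove it already for $i=0$:
for every $q\ge3$ we construct a connected 3-critical graph with $d_1=q$ and $d_1+d_n=n-q$,
which is a counterexample when $q\ge4$.
We also determine how far the case $i=0$ can fail: every 3-critical graph satisfies
$d_1+d_n\ge n-\max\{3,d_1\}$, and equality occurs for every value of $d_1$.
\end{abstract}

\section{The conjecture and the results}

All graphs are finite, undirected, and without loops or multiple edges. A set $D$ of vertices of
$G$ is \emph{dominating} if every vertex outside $D$ has a neighbor in $D$; the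
\emph{domination number} $\gamma(G)$ is the least size of a dominating set. For nonadjacent
vertices $x,y$ and $e=xy$ we write $G+e$ for the graph obtained by adding the edge $e$. The graph
$G$ is \emph{$k$-critical} if $\gamma(G)=k$ and $\gamma(G+e)<k$ for every edge $e\notin E(G)$.
Throughout, $n$ is the number of vertices of $G$, and $[x]$ is the integer part of $x$.

The following conjecture is posed in \cite{CC}.

\begin{conjecture}\label{conj}
If $d_1\le d_2\le\dots\le d_n$ is the degree sequence of a $3$-critical graph, then
$d_{i+1}+d_{n-i}\ge n-3$ for $i=0,1,\dots,[n/2]$.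
\end{conjecture}

It pairs the smallest degree with the largest, the second smallest with the second largest, and
so on. The following graphs show where the constant comes from.

\begin{example}\label{ex:join}
Let $m,t\ge1$ with $2t-2\ge m-1$, and let $G$ be the disjoint union of the complete graph $K_m$
and the graph $B$ obtained from $K_{2t}$ by deleting a perfect matching. No vertex of $B$ is
adjacent to all other vertices of $B$, while any two vertices that are partners in the deleted
matching dominate $B$; hence $\gamma(G)=1+2=3$. Two kinds of edges are missing. If $k,k'$ are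
partners in $B$, then in $G+kk'$ the vertex $k$ dominates $B$, so $k$ together with any vertex of
$K_m$ is dominating. If $\mu\in K_m$ and $k\in B$ has partner $k'$, then in $G+\mu k$ the set
$\{\mu,k'\}$ is dominating: $k'$ dominates $B$ except for $k$, and $\mu$ dominates $K_m$ and $k$.
So $G$ is 3-critical. Its degrees are $m-1$ ($m$ times) and $2t-2$ ($2t$ times), and $n=m+2t$.
Hence $d_1=m-1$. Since $2t\ge m+1$, we have
\[
d_{i+1}+d_{n-i}=(m-1)+(2t-2)=n-3\qquad(0\le i\le m-1).
\]
For $m\le i\le[n/2]$ we have $n-i\ge n/2>m$, so both terms equal $2t-2\ge m-1$, and the sum is again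
at least $n-3$.
\end{example}

So these graphs satisfy the conjecture, with equality for $0\le i\le m-1$. Nevertheless, the
conjecture is false.

\begin{theorem}\label{thm:A}
For every integer $q\ge3$ there is a connected $3$-critical graph $G_q$ on
$n=q^3+\binom q2+q+1$ vertices with $d_1=q$ and $d_n=n-2q$. Hence $d_1+d_n=n-q$, and for every
$q\ge4$ Conjecture~\ref{conj} fails at $i=0$.
\end{theorem}

For $q=4$ this is a graph on $75$ vertices with $d_1+d_n=4+67=71<72=n-3$. As $q$ grows, the
deficit $q-3$ is unbounded. For given $d_1$, however, it cannot be larger.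

\begin{theorem}\label{thm:B}
Every $3$-critical graph satisfies
\[
d_1+d_n\ \ge\ n-\max\{3,d_1\},
\]
and for every value of $d_1\ge0$ equality is attained by some $3$-critical graph. In particular,
$d_1+d_n\ge n-3$ holds whenever $d_1\le3$, and it can fail for every value $d_1\ge4$.
\end{theorem}

We make no claim about the indices $i\ge1$ separately.

Both theorems are proved in the complement of $G$. In Sections~\ref{sec:complement}
and~\ref{sec:labels} we see what a counterexample at $i=0$ must look like: a vertex $v$ of
smallest degree in $G$ becomes useless for criticality, and the few neighbors of $v$ in $G$ have to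
serve as labels for a directed graph on everything else. Section~\ref{sec:construction} builds such a
labeled directed graph. For the inequality of Theorem~\ref{thm:B}, Section~\ref{sec:average} shows by
a weighted count that the labels cannot support more than a certain degree; the count misses the truth
by one, and Section~\ref{sec:last} removes that last unit.

\section{The problem in the complement}\label{sec:complement}

Let $F=\overline G$ be the complement of $G$. From now on $N(\cdot)$, $d(\cdot)$ and the relation
$\sim$ of adjacency refer to $F$ unless $G$ is named, and $\Delta,\delta$ are the largest and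
smallest degree of $F$. A set $\{p,r\}$ of two vertices dominates $G$ if and only if $p$ and $r$
have no common neighbor in $F$.

We call a pair $\{p,r\}$ of distinct vertices \emph{tight}, with \emph{center} $c$, if
$N(p)\cap N(r)=\{c\}$, and we say that this tight pair \emph{covers} the two edges $pc$ and $rc$
of~$F$.

\begin{lemma}\label{lem:complement}
Let $n\ge2$. The graph $G$ is $3$-critical if and only if in $F=\overline G$
\begin{itemize}
\item[(P)] any two distinct vertices have a common neighbor, and
\item[(E)] every edge is covered by a tight pair.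
\end{itemize}
\end{lemma}

\begin{proof}
Assume (P) and (E). By (P) no set of two vertices dominates $G$, hence no single vertex does, and
$\gamma(G)\ge3$. Let $e=pc$ be an edge of $F$, covered by the tight pair $\{p,r\}$ with center
$c$. In $F-e=\overline{G+e}$ the vertices $p,r$ have no common neighbor, so $\{p,r\}$
dominates $G+e$ and $\gamma(G+e)\le2$. Moreover, $\{p,r,c\}$ dominates $G$. By (P), $F$ has at least
one edge, so $\gamma(G)\le3$. Thus $\gamma(G)=3$ and $G$ is 3-critical.

Conversely, let $G$ be 3-critical. Since no 2-set dominates $G$, (P) holds. Let $e\in E(F)$. Some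
2-set $\{p,r\}$ dominates $G+e$, so $p,r$ have no common neighbor in $F-e$. By (P) they have a
common neighbor $c$ in $F$, so $e\in\{pc,rc\}$, say $e=pc$. Suppose $c'\ne c$ is another common
neighbor of $p$ and $r$ in $F$. It too is lost when $e$ is removed, so $e=pc'$ or $e=rc'$. The
first is excluded because $e=pc$ and $c'\ne c$; the second, $rc'=pc$, forces $c'=p$ because
$r\ne p$, which is impossible since $c'$ is a neighbor of $p$. So $\{p,r\}$ is tight with center
$c$ and covers $e$.
\end{proof}

Where does $n-3$ come from? Since $d_1=n-1-\Delta$ and $d_n=n-1-\delta$,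
\begin{equation}\label{eq:translate}
d_1+d_n=2n-2-(\Delta+\delta),\qquad\text{so}\qquad
d_1+d_n\ge n-3\iff \Delta+\delta\le n+1 .
\end{equation}
Let $v$ be a vertex with $d(v)=\Delta$. If $v$ belongs to some tight pair $\{v,u\}$, then
$n\ge|N(v)\cup N(u)|=d(v)+d(u)-1\ge\Delta+\delta-1$, and the inequality $d_1+d_n\ge n-3$ follows.
So the conjecture for $i=0$ would be immediate if some vertex of smallest degree in $G$ always took
part in a tight pair. In a counterexample at $i=0$, a vertex $v$ of largest degree in $F$ belongs to no
tight pair, and all edges have to be covered without its help.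

\section{A vertex in no tight pair}\label{sec:labels}

\emph{In this section $G$ is 3-critical and $d_1+d_n\le n-4$}, that is, $\Delta+\delta\ge n+2$. Put
$\rho=d_1$, and fix a vertex $v$ with $d(v)=\Delta=n-1-\rho$. Let
\[
N=N(v),\qquad R=V\setminus(N\cup\{v\}),\qquad |R|=\rho ,\qquad H=F[N],
\]
and for $x\in N$ let $A(x)=N(x)\cap R$. From $\Delta+\delta\ge n+2$ we get
\begin{equation}\label{eq:rho3}
\delta\ge\rho+3 .
\end{equation}

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] The vertex $v$ belongs to no tight pair.
\item[(b)] For every $u\in N$ there is $u'\in N$ with $N(u)\cap N(u')=\{v\}$; in particular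
$A(u)\cap A(u')=\emptyset$.
\item[(c)] Every edge of $H$ can be written as $xx'$ so that $N(x)\cap N(w)=\{x'\}$ for some
$w\in R$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For every $u\ne v$ we have $|N(v)\cap N(u)|\ge d(v)+d(u)-n\ge\Delta+\delta-n\ge2$.

(b) By (E) the edge $vu$ is covered by a tight pair consisting of one of its endpoints and a further
vertex $u'$, the center being the other endpoint. By (a) the endpoint in the pair is $u$, so
$N(u)\cap N(u')=\{v\}$, and $u'\in N(v)=N$. A vertex in $A(u)\cap A(u')$ would be a second common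
neighbor.

(c) A tight pair covering the edge has the form $\{x,w\}$, where $x$ is one endpoint and the other
endpoint $x'$ is the center. By (a), $w\ne v$. If $w$ were in $N$, then $v$ would be a second common
neighbor of $x$ and $w$. So $w\in R$.
\end{proof}

For every edge of $H$ we fix one choice of $x,x',w$ as in (c), orient the edge as an arc
$x\to x'$, and call $w$ the \emph{label} of this arc. Thus
\[
x\to x'\ \text{has label}\ w\quad\Longrightarrow\quad N(x)\cap N(w)=\{x'\},\qquad w\in A(x').
\]
Let $f(x)$ and $g(x)$ be the out-degree and in-degree of $x$. Arcs leaving $x$ have distinct labels,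
since the label determines the head; so $f(x)\le\rho$. Counting neighbors,
\begin{equation}\label{eq:degree}
d(x)=1+|A(x)|+f(x)+g(x)\qquad(x\in N).
\end{equation}

The next lemma contains the main mechanism: if $x\to u$, then the set $A(x)$ at the tail restricts the
labels available at the head.

\begin{lemma}\label{lem:labels}
\begin{itemize}
\item[(a)] If $x\to u$, then no element of $A(x)$ is a label of an arc leaving $u$. Hence
$f(u)\le\rho-|A(x)|$.
\item[(b)] $1\le|A(x)|\le\rho-1$ for all $x\in N$.
\item[(c)] If $f(x)=\rho$, then $g(x)=0$.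
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $w\in A(x)$. Then $x\in N(u)\cap N(w)$. If $w$ were the label of an arc leaving $u$, the
head of this arc would be the only element of $N(u)\cap N(w)$, namely $x$; but the edge $xu$ is
oriented from $x$ to $u$.

(b) If $A(x)=\emptyset$, then $g(x)=0$, since the label of an arc into $x$ lies in $A(x)$; so
$d(x)=1+f(x)\le1+\rho<\delta$ by \eqref{eq:rho3}, a contradiction. Choose $x'\in N$ with
$A(x)\cap A(x')=\emptyset$ by Lemma~\ref{lem:basic}(b). Since $A(x')\ne\emptyset$, also
$A(x)\ne R$.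

(c) If $z\to x$, then $f(x)\le\rho-|A(z)|\le\rho-1$ by (a) and (b).
\end{proof}

\section{The construction}\label{sec:construction}

\subsection{One layer}\label{sec:onelayer}

This subsection explains how the construction arises; the proof of Theorem~\ref{thm:A} does not depend
on it.

To find a counterexample with $\rho=q\ge3$, write $R=\{w_j:j\in\mathbb Z_q\}$ and aim for a uniform
situation that Lemma~\ref{lem:labels} permits: $|A(x)|=1$ for all $x\in N$, so that $N$ splits
into classes $W_j=N\cap N(w_j)$, and $f(x)=q-1$, so that exactly one label is unused at $x$. By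
Lemma~\ref{lem:labels}(a) the unused label at $u$ must then be the class of every in-neighbor
of~$u$. So describe a vertex by a pair $(a,t)$, where $a$ is its class and $t$ its unused label, and
put
\[
(a,t)\to(b,a)\qquad\text{for all } b\ne t .
\]
The head remembers the class of the tail in its second coordinate. The tails of arcs into $(a,t)$ are
the vertices $(t,s)$ with $s\ne a$, and they all lie in $W_t$. Consequently, for $b\ne t$ the only
neighbor of $(a,t)$ in $W_b$ is $(b,a)$, so the pair $\{(a,t),w_b\}$ is tight with the intended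
center. For $q=3$, for instance, $(0,1)$ has the heads $(0,0),(2,0)$ and the tails $(1,1),(1,2)$, and
its neighbors in $W_0,W_1,W_2$ are $\{(0,0)\}$, $\{(1,1),(1,2)\}$, $\{(2,0)\}$, respectively.

Each $(a,t)$ has degree $1+1+2(q-1)=2q$. But the graph has two defects. First, two vertices
$w_i,w_j$ have no common neighbor. Second, to cover an edge $vx$ we need a vertex $x'\in N$ sharing
only $v$ with $x$, and there is none: two vertices of the same class $a$ share $w_a$, and two vertices
$(a,t),(a',t')$ of different classes share the vertex $(t',a)$ if $t\ne t'$, and $(t,s)$ with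
$s\ne a,a'$ if $t=t'$.

The second defect disappears if we take several disjoint layers, that is, add a third coordinate
$k$ that arcs preserve. For the first we add vertices $y_{ij}$ adjacent to $v$, $w_i$ and $w_j$. Since
$y_{ij}$ must have a common neighbor with every $w_b$, we give it neighbors in all classes. Joining
$y_{ij}$ to $x=(a,t)$ puts $y_{ij}$ into both $N(x)\cap N(w_i)$ and $N(x)\cap N(w_j)$. If $t=j$, this
does no harm at $w_j$, where the pair $\{x,w_j\}$ was not needed to be tight. At $w_i$ we compensate by
deleting the arc from $x$ with label $w_i$: then $\{x,w_i\}$ is tight with center $y_{ij}$. So in layer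
$k\ne0$ the arc from $(a,t,k)$ with label $w_{t-k}$ is replaced by an edge to $y_{t-k,t}$. Layer $0$
stays untouched; the contrast between layer $0$ and the others will cover the edges at $v$. The price
of the twist is one unit of degree in the layers $k\ne0$.

\subsection{Definition and neighborhoods}

Let $q\ge3$, with all indices in $\mathbb Z_q$. The vertices of $F_q$ are $v$; $w_j$
$(j\in\mathbb Z_q)$; $y_{ij}=y_{ji}$ for each 2-subset $\{i,j\}$ of $\mathbb Z_q$; and the triples
$(a,t,k)\in\mathbb Z_q^3$. Let $X$ be the set of triples and $Y$ the set of all $y_{ij}$. The edges are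
as follows.
\begin{enumerate}
\item $v$ is adjacent to all of $X\cup Y$.
\item $w_j$ is adjacent to all $(j,t,k)$ and to all $y_{ij}$, $i\ne j$.
\item $(a,t,k)$ with $k\ne0$ is adjacent to $y_{t-k,t}$.
\item $(a,t,k)$ is adjacent to $(b,a,k)$ whenever $b\notin\{t,t-k\}$. We write
$(a,t,k)\to(b,a,k)$.
\end{enumerate}
Let $x=(a,t,k)$. Its heads are the $(b,a,k)$ with $b\notin\{t,t-k\}$. A vertex $z$ with $z\to x$ has
the form $(t,s,k)$ with $a\notin\{s,s-k\}$, that is, $s\notin\{a,a+k\}$. Heads have first
coordinate different from $t$, tails have first coordinate $t$, so no vertex is both; and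
$x\to x$ would mean $b=a=t$, which is excluded. Hence the neighbors of $x=(a,t,k)$ are
\begin{itemize}
\item $v$ and $w_a$, and $y_{t-k,t}$ if $k\ne0$;
\item the heads $(b,a,k)$ with $b\notin\{t,t-k\}$;
\item the tails $(t,s,k)$ with $s\notin\{a,a+k\}$.
\end{itemize}
So $d(x)=3+2(q-2)=2q-1$ if $k\ne0$, and $d(x)=2+2(q-1)=2q$ if $k=0$. Further,
\[
N(y_{ij})=\{v,w_i,w_j\}\cup\{(a,j,j-i),\,(a,i,i-j):a\in\mathbb Z_q\},\qquad d(y_{ij})=2q+3,
\]
$d(w_j)=q^2+q-1$, and $d(v)=q^3+\binom q2=n-1-q$. Hence $\Delta=n-1-q$ and $\delta=2q-1$, and in
$G_q=\overline{F_q}$ we have $d_1=q$ and $d_n=n-1-(2q-1)=n-2q$.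

Put $W_b=N(w_b)$. From the list we read off the common neighbors of $x=(a,t,k)$ and $w_b$:
\begin{align}
b\notin\{t,t-k\}:&\quad N(x)\cap W_b=\{(b,a,k)\};\label{eq:star}\\
k\ne0,\ b=t-k:&\quad N(x)\cap W_b=\{y_{t-k,t}\};\label{eq:starstar}\\
b=t:&\quad N(x)\cap W_b\supseteq\{(t,s,k):s\notin\{a,a+k\}\}\ne\emptyset.\label{eq:star3}
\end{align}
Indeed, a head lies in $W_b$ only if its first coordinate is $b$, which happens for exactly one head
if $b\notin\{t,t-k\}$ and for none otherwise; the tails lie in $W_t$ and in no other $W_b$; and
$y_{t-k,t}$ lies in $W_b$ only for $b\in\{t-k,t\}$. The set in \eqref{eq:star3} is nonempty because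
$q\ge3$.

For example, let $q=4$ and $x=(0,1,1)$, so $t=1$ and $t-k=0$. Then
$N(x)=\{v,\,w_0,\,y_{01},\,(2,0,1),\,(3,0,1),\,(1,2,1),\,(1,3,1)\}$, and
\begin{center}
\begin{tabular}{c|cccc}
$b$ & $0$ & $1$ & $2$ & $3$\\ \hline
$N(x)\cap W_b$ & $\{y_{01}\}$ & $\{y_{01},(1,2,1),(1,3,1)\}$ & $\{(2,0,1)\}$ & $\{(3,0,1)\}$
\end{tabular}
\end{center}
Three of the four pairs $\{x,w_b\}$ are tight, and $x$ has degree $7=2q-1$.

\subsection{Proof of Theorem~\ref{thm:A}}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We check (P) and (E) of Lemma~\ref{lem:complement} for $F_q$.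

\emph{Property (P).} Common neighbors of two distinct vertices are:
\begin{itemize}
\item for two vertices of $X\cup Y$: $v$;
\item for $v,w_j$: any $y_{ij}$; \quad for $v,y_{ij}$: $(0,j,j-i)$; \quad for $v,x$ with $x\in X$:
any head of $x$, which exists since $q\ge3$;
\item for $w_i,w_j$: $y_{ij}$; \quad for $w_b,y_{ij}$: $(b,j,j-i)$; \quad for $w_b,x$ with
$x\in X$: see \eqref{eq:star}--\eqref{eq:star3}.
\end{itemize}

\emph{Property (E).} We list all edges.
\begin{itemize}
\item $w_iy_{ij}$: the pair $\{w_i,w_j\}$ is tight with center $y_{ij}$.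
\item $(a,t,k)\,y_{t-k,t}$ with $k\ne0$: by \eqref{eq:starstar}, $\{(a,t,k),w_{t-k}\}$ is tight with
center $y_{t-k,t}$.
\item $(a,t,k)(b,a,k)$ with $b\notin\{t,t-k\}$: by \eqref{eq:star}, $\{(a,t,k),w_b\}$ is tight with
center $(b,a,k)$.
\item $w_b(b,a,k)$: choose $t\notin\{b,b+k\}$, which is possible since $q\ge3$. Then
$b\notin\{t,t-k\}$, and by \eqref{eq:star} the pair $\{w_b,(a,t,k)\}$ is tight with center
$(b,a,k)$.
\item $vx$ with $x=(a,t,k)$: take $x'=(a',t',k')$ with $a'\ne a$, where $k'=0$ if $k\ne0$ and
$k'\ne0$ if $k=0$. No $w_j$ is adjacent to both, since $a\ne a'$; no vertex of $X$ is, since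
neighbors in $X$ keep the third coordinate; no $y_{ij}$ is, since one of $k,k'$ is $0$. So
$N(x)\cap N(x')=\{v\}$.
\item $vy_{ij}$: take $x'=(a',t',0)$ with $a'\notin\{i,j\}$. The neighbors of $y_{ij}$ in $X$ have
nonzero third coordinate, those of $x'$ have third coordinate $0$; the neighbors of $y_{ij}$ among the
$w$'s are $w_i,w_j$, that of $x'$ is $w_{a'}$; and $x'$ has no neighbor in $Y$. So
$N(y_{ij})\cap N(x')=\{v\}$.
\end{itemize}
By Lemma~\ref{lem:complement}, $G_q$ is 3-critical. It is connected: in $G_q$ the $w_j$ form a
clique, $v$ is adjacent to all $w_j$, $(a,t,k)$ is adjacent to $w_b$ for $b\ne a$, and $y_{ij}$ is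
adjacent to $w_b$ for $b\notin\{i,j\}$. The degrees were computed above, and $d_1+d_n=n-q<n-3$ for
$q\ge4$.
\end{proof}

\section{A weighted count: $\delta\le2\rho$}\label{sec:average}

We turn to the inequality of Theorem~\ref{thm:B}. \emph{In this section and up to the end of
Section~\ref{sec:contradiction} the assumptions and notation of Section~\ref{sec:labels} are in
force}; in particular, $d_1+d_n\le n-4$. The goal is
\begin{equation}\label{eq:goal}
\delta\le2\rho-1 .
\end{equation}
We first prove $\delta\le2\rho$. In \eqref{eq:degree} the in-degree is the uncontrolled term.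
Lemma~\ref{lem:labels}(a) bounds $f(u)$ in terms of a \emph{tail} $x$ of an arc into $u$; summing it
over all arcs makes the in-degrees appear as the multiplicities of the $f(u)$. For an arc
$x\to u$ let
\[
\sigma(x\to u)=\rho-|A(x)|-f(u)\ \ge0
\]
be its \emph{slack}. In the sum over all arcs, $\rho-|A(x)|$ occurs $f(x)$ times and $f(u)$ occurs
$g(u)$ times. With \eqref{eq:degree},
\begin{equation}\label{eq:count}
\sum_{x\to u}\sigma(x\to u)=\sum_{x\in N}f(x)\bigl(\rho-|A(x)|-g(x)\bigr)
=\sum_{x\in N}f(x)\bigl(\rho+1+f(x)-d(x)\bigr).
\end{equation}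

\begin{proposition}\label{prop:2rho}
We have $\delta\le2\rho$ and $\rho\ge3$.
\end{proposition}

\begin{proof}
The set $N$ is nonempty by (P), and each $x\in N$ has at least $\delta-1-\rho\ge2$ neighbors in $H$ by
\eqref{eq:rho3}; so there are arcs. The left side of \eqref{eq:count} is nonnegative, so some $x$ with
$f(x)>0$ has $d(x)\le\rho+1+f(x)$. If $f(x)\le\rho-1$, this gives $d(x)\le2\rho$. If $f(x)=\rho$, then
$g(x)=0$ by Lemma~\ref{lem:labels}(c), and $d(x)=1+|A(x)|+\rho\le2\rho$ by
Lemma~\ref{lem:labels}(b). Together with $\delta\ge\rho+3$ we get $\rho\ge3$.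
\end{proof}

\section{The last unit: $\delta\ne2\rho$}\label{sec:last}

Suppose, for a contradiction, that $\delta=2\rho$. The count alone cannot refute this: in the
single layer of Section~\ref{sec:onelayer} all vertices of $N$ have degree $2q=2\rho$ and all edges of
$H$ are covered as they should be. So we need information that the count ignores, namely (P) for pairs
in $R$ and (E) for edges outside $H$. The plan is as follows. Property (P) in $R$ shows that some
vertices $x\in N$ have $f(x)=\rho$. Each of these has $\rho-1$ neighbors in $R$, and the edges to these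
neighbors must be covered. There are two ways of covering them: one is expensive in the weighted count,
the other is available at few vertices only.

Call $x\in N$ \emph{full} if $f(x)=\rho$. Let $T$ be the set of full vertices and $\tau=|T|$. If
$x\in T$, then $g(x)=0$, and $2\rho\le d(x)=1+|A(x)|+\rho\le2\rho$ gives
\begin{equation}\label{eq:full}
|A(x)|=\rho-1,\qquad d(x)=2\rho\qquad(x\in T).
\end{equation}
We write $R\setminus A(x)=\{w_x\}$ for $x\in T$. In the last sum of \eqref{eq:count} each full vertex
contributes $\rho$, so
\begin{equation}\label{eq:balance}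
\rho\tau=\sum_{x\to u}\sigma(x\to u)+\sum_{x\in N\setminus T}f(x)\bigl(d(x)-\rho-1-f(x)\bigr),
\end{equation}
where every term on the right is nonnegative, since $d(x)\ge2\rho$ and $f(x)\le\rho-1$ for
$x\notin T$.

\subsection{There are full vertices}

\begin{lemma}\label{lem:Tnonempty}
$T\ne\emptyset$.
\end{lemma}

\begin{proof}
Suppose $T=\emptyset$. Then all terms on the right of \eqref{eq:balance} vanish, and we first show that
$|A(x)|=1$ and $f(x)=\rho-1$ for all $x\in N$, as in the single layer. If $f(x)>0$, then
$f(x)=d(x)-\rho-1\ge\rho-1$, so $f(x)=\rho-1$.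
Thus $f$ takes only the values $0$ and $\rho-1$. For an arc $x\to u$, zero slack means
$f(u)=\rho-|A(x)|\ge1$, so $f(u)=\rho-1$ and $|A(x)|=1$. A vertex $x\in N$ with $g(x)=0$ would have
$d(x)\le1+(\rho-1)+(\rho-1)<2\rho$. So every vertex of $N$ is the head of an arc, hence has
$f=\rho-1>0$, hence is the tail of an arc, hence has $|A|=1$.

Therefore two vertices of $R$ have no common neighbor in $N$, and $v$ has no neighbors in $R$; by (P)
they have a common neighbor in $R$. Let $w\in R$. Applied to $w$ and another vertex of $R$, this gives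
a neighbor $w'\in R$ of $w$; applied to $w,w'$ it gives a common neighbor $w''\in R$ of $w$ and $w'$.
By (P) for $v$ and $w$ there is $u\in N$ with $u\sim w$. Now $w$ is a common neighbor of $u$ and $w'$,
and also of $u$ and $w''$; as $w\notin N$, neither $w'$ nor $w''$ is a label at $u$. So
$f(u)\le\rho-2$, a contradiction.
\end{proof}

\subsection{The neighbors of a full vertex}

Each full vertex contributes a surplus of $\rho$ to the left side of \eqref{eq:balance}, which is
one unit for each of its arcs. We distribute this surplus to the heads of these arcs.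

\begin{lemma}\label{lem:full}
Let $x\in T$. For every $w\in R$ there is a vertex $u_w\in N$ with $N(x)\cap N(w)=\{u_w\}$. The
$u_w$ are distinct, they are all the neighbors of $x$ in $H$, each is the head of an arc from
$x$, and $A(u_w)=\{w\}$.
\end{lemma}

\begin{proof}
The $\rho$ arcs leaving $x$ have distinct labels, so every $w\in R$ is the label of exactly one of
them; let $u_w$ be its head. As $g(x)=0$, these are all the edges of $H$ at $x$. We have
$w\in A(u_w)$, and if $w'\in A(u_w)$, then $u_w\in N(x)\cap N(w')=\{u_{w'}\}$, so $w'=w$.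
\end{proof}

Let $Q$ be the set of heads of arcs from $T$. Since full vertices have in-degree $0$, $Q\cap T=\emptyset$,
and every neighbor in $T$ of a vertex $y\in Q$ is an in-neighbor of $y$. For $y\in Q$ let $t(y)\ge1$ be
the number of in-neighbors of $y$ in $T$, and let $n'(y)=g(y)-t(y)$ be the number of its other
in-neighbors, which we call \emph{ordinary}. By Lemma~\ref{lem:full}, Lemma~\ref{lem:labels}(a) (with a
tail in $T$) and \eqref{eq:degree},
\begin{equation}\label{eq:Q}
|A(y)|=1,\qquad f(y)\in\{0,1\},\qquad n'(y)=d(y)-2-f(y)-t(y)\ge2\rho-2-f(y)-t(y).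
\end{equation}
If $f(y)=1$, let $w(y)$ be the label of the arc leaving $y$. By Lemma~\ref{lem:labels}(a),
\begin{equation}\label{eq:wy}
w(y)\notin A(x')\ \text{for every in-neighbor $x'$ of $y$, and}\quad w_x=w(y)\ \text{for every
in-neighbor $x\in T$ of $y$.}
\end{equation}

For $u\in N\setminus T$ let
\[
C(u)=\sum_{x\to u}\sigma(x\to u)+f(u)\bigl(d(u)-\rho-1-f(u)\bigr)\ \ge0 ,
\]
where the sum is over the in-neighbors $x$ of the given vertex $u$.
No arc enters $T$, so \eqref{eq:balance} says $\sum_{u\in N\setminus T}C(u)=\rho\tau$. The number of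
arcs leaving $T$ is also $\rho\tau=\sum_{y\in Q}t(y)$. Hence, with $b(y)=t(y)-C(y)$,
\begin{equation}\label{eq:bsum}
\sum_{y\in Q}b(y)\ \ge\ 0 .
\end{equation}
We think of $b(y)$ as the part of the surplus received by $y$ that is not absorbed at $y$. To compute
it, note that an arc $x\to y$ with $x\in T$ has slack $1-f(y)$, and insert $d(y)=2+f(y)+g(y)$:
\[
C(y)=t(y)\bigl(1-f(y)\bigr)+\sum_{x'}\bigl(\rho-|A(x')|\bigr)-n'(y)f(y)+f(y)\bigl(g(y)+1-\rho\bigr),
\]
where $x'$ runs over the ordinary in-neighbors of $y$. Since $g(y)=t(y)+n'(y)$,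
\begin{equation}\label{eq:b}
b(y)=(\rho-1)f(y)-\sum_{x'}\bigl(\rho-|A(x')|\bigr),\qquad\text{each summand}\ge1 .
\end{equation}
So only vertices with $f(y)=1$ and few ordinary in-neighbors can have positive $b(y)$. This alone is
not contradictory: the count tolerates, for example, vertices $y\in Q$ with $f(y)=0$ whose
in-neighbors are all full. But the edges from $T$ to $R$ must be covered too.

\subsection{Covering the edges between $T$ and $R$}

\begin{lemma}\label{lem:cover}
Let $x\in T$ and $w\in A(x)$. At least one of the following holds.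
\begin{itemize}
\item[(i)] There is $w'\in A(x)$, $w'\ne w$, such that $x$ is the only common neighbor of $w$ and $w'$.
\item[(ii)] There is $y\in Q$ with $x\to y$ and $N(y)\cap N(w)=\{x\}$.
\end{itemize}
\end{lemma}

\begin{proof}
The edge $xw$ is covered by a tight pair. Suppose it is $\{x,p\}$ with center $w$. Then $p\ne v$, as
$v\not\sim w$. If $p\in N$, then $v$ is a second common neighbor of $x$ and $p$. If $p\in R$, then
$N(x)\cap N(p)\subseteq N$ by Lemma~\ref{lem:full}, so $w$ is not the center. All cases are impossible.
So the pair is $\{w,p\}$ with center $x$, and $p\ne v$ by Lemma~\ref{lem:basic}(a). Since $p\sim x$,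
either $p\in A(x)$, which is (i), or $p\in N$ is a neighbor of $x$ in $H$; in the latter case $x\to p$
by Lemma~\ref{lem:full}, which is (ii).
\end{proof}

For $y\in Q$ let $c(y)$ be the number of pairs $(x,w)$ with $x\in T$, $w\in A(x)$ and
$N(y)\cap N(w)=\{x\}$; we say that such a pair is \emph{served} by $y$. If $y$ serves $(x,w)$, then
$x\to y$, and
\begin{equation}\label{eq:miss}
w\notin A(x')\quad\text{for every in-neighbor $x'\ne x$ of $y$.}
\end{equation}
For given $y$ and $w$ at most one pair $(x,w)$ is served by $y$. Hence every ordinary in-neighbor $x'$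
of $y$ misses $c(y)$ different elements of $R$, where \emph{missing} $w$ means $w\notin A(x')$. If
$f(y)=1$, it also misses $w(y)$ by \eqref{eq:wy}, and this
is a further element: for a served pair $(x,w)$ we have $w\in A(x)$ but $w(y)=w_x\notin A(x)$. So each
summand in \eqref{eq:b} is at least $\max\{1,c(y)+f(y)\}$, and
\begin{equation}\label{eq:bbound}
b(y)\le(\rho-1)f(y)-n'(y)\max\{1,c(y)+f(y)\} .
\end{equation}
Thus serving pairs makes $b(y)$ small if $y$ has ordinary in-neighbors; if it has few of them, then
$t(y)$ is large by \eqref{eq:Q}. The next lemma quantifies this trade-off.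

\begin{lemma}\label{lem:weights}
$8c(y)+3b(y)\le2t(y)$ for every $y\in Q$.
\end{lemma}

\begin{proof}
Write $c,b,t,n'$ for $c(y),b(y),t(y),n'(y)$, and recall $\rho\ge3$ and
$n'\ge2\rho-2-f(y)-t$.

\emph{Case $f(y)=1$, $t\ge2$.} By \eqref{eq:wy} all in-neighbors of $y$ in $T$ have the same set $A$,
so \eqref{eq:miss} gives $c=0$. By \eqref{eq:bbound}, $b\le\rho-1$, and also
$b\le\rho-1-n'\le\rho-1-(2\rho-3-t)=t+2-\rho$. If $t\ge2\rho-3$, then
$3b\le3\rho-3\le4\rho-6\le2t$. If $t\le2\rho-3$, then $t\le3\rho-6$ and $3b\le3t+6-3\rho\le2t$.

\emph{Case $f(y)=1$, $t=1$.} Here $n'\ge2\rho-4\ge2$. An ordinary in-neighbor $x'$ has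
$1\le|A(x')|\le\rho-1-c$, so $c\le\rho-2$. By \eqref{eq:bbound},
\begin{equation}\label{eq:f1t1}
b\le\rho-1-(2\rho-4)(1+c),
\end{equation}
so $8c+3b\le(20-6\rho)c+9-3\rho$. For $\rho=3$ the right side is $2c\le2=2t$. For $\rho\ge4$ it is
negative.

\emph{Case $f(y)=0$, $t=1$.} Here $n'\ge2\rho-3\ge3$, so $b\le-3c$ and $8c+3b\le-c\le0$.

\emph{Case $f(y)=0$, $t=2$.} Let $x_1,x_2$ be the in-neighbors of $y$ in $T$. If $y$ serves $(x_1,w)$,
then $w\notin A(x_2)$, so $w=w_{x_2}$; likewise the only pair with $x_2$ that $y$ can serve is
$(x_2,w_{x_1})$. So $c\le2$. Since $n'\ge2\rho-4\ge2$, we get $b\le-2c$ and $8c+3b\le2c\le4=2t$.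

\emph{Case $f(y)=0$, $t\ge3$.} Suppose $y$ serves two different pairs $(x,w)$ and $(x',w')$. Then
$w\ne w'$. As $t\ge3$, some in-neighbor of $y$ in $T$ is different from $x$ and $x'$, and by
\eqref{eq:miss} it misses both $w$ and $w'$; but a full vertex misses only one element of $R$. So
$c\le1$. If $t=3$, then $n'\ge2\rho-5\ge1$, so $b\le-1$ and $8c+3b\le5\le6=2t$. If $t\ge4$, then
$b\le0$ and $8c+3b\le8\le2t$.
\end{proof}

\begin{remark}
The choice of the weights can be explained as follows. For $\rho=3$ the estimates in the proof do not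
exclude the values $(f,t,c,b)=(1,1,1,-2)$, $(1,3,0,2)$ and $(0,4,1,0)$. If an inequality
$c+\lambda b\le\kappa t$ holds for all three, then $\kappa\ge\frac14$ by the third; and for
$\kappa=\frac14$ the first gives $\lambda\ge\frac38$ and the second $\lambda\le\frac38$. So the smallest
possible $\kappa$ determines the weights up to a common factor.
\end{remark}

\subsection{The contradiction}\label{sec:contradiction}

Summing Lemma~\ref{lem:weights} over $Q$ and using \eqref{eq:bsum} and $\sum_{y\in Q}t(y)=\rho\tau$, we
get
\[
\sum_{y\in Q}c(y)\le\frac{\rho\tau}4 .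
\]
Let $T'$ be the set of $x\in T$ for which alternative (i) of Lemma~\ref{lem:cover} holds for at least one
$w\in A(x)$. If $x\in T\setminus T'$, then each of the $\rho-1$ pairs $(x,w)$ with $w\in A(x)$ is
served by some $y\in Q$. Hence
\begin{equation}\label{eq:TT}
(\rho-1)\,|T\setminus T'|\le\frac{\rho\tau}4 .
\end{equation}
So most full vertices lie in $T'$. But alternative (i) is very restrictive. Call distinct
$x,x'\in T$ \emph{twins} if $w_x=w_{x'}$. Suppose $x\in T'$, and let $\{w,w'\}\subseteq A(x)$ have $x$ as
its only common neighbor. Then every other full vertex $x'$ misses $w$ or $w'$, that is,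
\begin{equation}\label{eq:twin}
w_{x'}\in\{w,w'\}\quad\text{for all }x'\in T\setminus\{x\},\qquad\text{whereas }w_x\notin\{w,w'\}.
\end{equation}
In particular, a vertex of $T'$ has no twin.

\emph{Case 1: $\tau\ge4$.} Then $|T'|\le2$. Indeed, let $x_1,x_2,x_3\in T'$ be distinct and let
$x_4\in T$ be another vertex. By \eqref{eq:twin} for $x_1$, the elements $w_{x_2},w_{x_3},w_{x_4}$ lie
in a set of size two, so two of them coincide, and $x_2$ or $x_3$ has a twin, a contradiction. Hence
$|T\setminus T'|\ge\tau-2\ge\tau/2$, and \eqref{eq:TT} gives $2(\rho-1)\le\rho$, contradicting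
$\rho\ge3$.

\emph{Case 2: $\tau\le3$ and $T$ contains twins.} Both twins lie in $T\setminus T'$, so
$|T\setminus T'|\ge2\ge2\tau/3$, and \eqref{eq:TT} gives $8(\rho-1)\le3\rho$, contradicting
$\rho\ge3$.

\emph{Case 3: $\tau\le3$ and $T$ contains no twins.} Let $y\in Q$. If $f(y)=0$, then
$n'(y)\ge2\rho-2-3\ge1$, so $b(y)<0$ by \eqref{eq:b}. If $f(y)=1$, then the in-neighbors of $y$ in $T$
are pairwise twins by \eqref{eq:wy}, so $t(y)=1$, and \eqref{eq:f1t1} gives
$b(y)\le3-\rho-(2\rho-4)c(y)\le0$, with $b(y)<0$ unless $\rho=3$ and $c(y)=0$. By \eqref{eq:bsum}, all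
$b(y)$ must be zero. Since $T\ne\emptyset$ by Lemma~\ref{lem:Tnonempty}, also $Q\ne\emptyset$.
Therefore $\rho=3$, and
\[
f(y)=t(y)=1,\qquad c(y)=0,\qquad b(y)=0\qquad\text{for all }y\in Q .
\]
In particular, alternative (ii) of Lemma~\ref{lem:cover} never occurs. Take $x\in T$ and an arc
$x\to y$. By \eqref{eq:b},
$0=2-\sum_{x'}(3-|A(x')|)$, where the sum has $n'(y)\ge2\rho-4=2$ terms, each at least $1$. So there
are exactly two terms, both equal to $1$, and we obtain an ordinary in-neighbor $x'$ of $y$ with
$|A(x')|=2$. By \eqref{eq:wy}, $w_x=w(y)\notin A(x')$; as $|R|=3$, this gives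
$A(x')=R\setminus\{w_x\}=A(x)$. Since $|A(x)|=2$, alternative (i) at $x$ would require that $x$ is the
only common neighbor of the two elements of $A(x)$; but $x'\ne x$ is another one. So neither
alternative of Lemma~\ref{lem:cover} holds for $w\in A(x)$, a contradiction.

Hence $\delta\ne2\rho$, and with Proposition~\ref{prop:2rho} this proves \eqref{eq:goal}.

\subsection{Proof of Theorem~\ref{thm:B}}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $G$ be any 3-critical graph. If $d_1+d_n\ge n-3$, the inequality of the theorem holds. Otherwise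
$d_1+d_n\le n-4$, and \eqref{eq:goal} gives $d_n=n-1-\delta\ge n-2\rho=n-2d_1$, that is,
$d_1+d_n\ge n-d_1\ge n-\max\{3,d_1\}$; together with $d_1+d_n\le n-4$ this also shows that such a
violation forces $d_1\ge4$.

For equality with $d_1\ge4$ take $G_q$ with $q=d_1$ from Theorem~\ref{thm:A}; these graphs violate
$d_1+d_n\ge n-3$. For equality with $d_1\in\{0,1,2,3\}$ take Example~\ref{ex:join} with $m=d_1+1$ and
any $t$ with $2t-2\ge m-1$; there $d_1+d_n=n-3$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{CC}
\emph{Critical Concepts in Domination},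
\url{http://www.researchgate.net/profile/David_Sumner2/publication/220190250_Critical_concepts_in_domination/links/0c960528e1d42e907e000000.pdf}.
\end{thebibliography}

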